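# Minimizing total tardiness with release dates and preemption is strongly NP-hard

## 1. Jobs that are all released together

A single machine has to process jobs $1,\dots,n$, one at a time. Job $i$ has a release date $r_i\ge 0$, a processing time $p_i>0$ and a due date $d_i$. All of these are integers, and without loss of generality $r_i\le d_i$. Preemption is allowed: a feasible schedule gives job $i$ a set of time intervals inside $[r_i,\infty)$ of total length $p_i$, and at any time at most one job is processed. The completion time $C_i$ is the right endpoint of the last interval of job $i$, and its tardiness is $T_i=\max\{0,C_i-d_i\}$. The problem $1|r_i,pmtn|\sum T_i$ asks for a feasible schedule minimizing $\sum T_i$.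

It is known that this problem is NP-hard, via the NP-hardness of $1||\sum T_i$. Its weighted counterpart $1|r_i,pmtn|\sum w_iT_i$ is strongly NP-hard, since $1|r_i,pmtn|\sum w_iC_i$ is. The text "Single Machine Scheduling With Release" (https://theses.lib.polyu.edu.hk/bitstream/200/4140/1/b16974438.pdf) asks what happens without weights: is there a pseudo-polynomial algorithm, that is, one whose running time is polynomial when the input numbers are written in unary, or is the problem strongly NP-hard?

We begin with the case in which every job has the same release date $\rho$. Here preemption is useless. Take any schedule and number the jobs in the order of completion. The $s$-th job to complete does so at time $\rho+p_1+\dots+p_s$ or later, because the first $s$ jobs have all been processed in full by then. Running the jobs one after another from time $\rho$ in this order therefore delays no job. We are left with choosing a sequence.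

We treat the sequencing problem in slightly greater generality, because we shall need it again. Let $\Pi=\sum p_j$, and let $\sigma:\{0,1,\dots,\Pi\}\to\mathbb Z$ be strictly increasing. If a job completes at **position** $x$, meaning that $x$ units of work have been done in total, then its completion time is $\sigma(x)$ and its cost is
$$f_j(x)=\max\{0,\sigma(x)-d_j\}.$$
For a common release date, $\sigma(x)=\rho+x$. Index the jobs so that $d_1\le d_2\le\cdots$, and let $\prec$ be a total order of the jobs that refines the lengths: $p_i<p_j$ implies $i\prec j$. We consider a subset $U$ of the jobs, sequenced without gaps from position $t$ on, where $t+p(U)\le\Pi$ and $p(U)=\sum_{j\in U}p_j$.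

**Lemma 1 (decomposition at the longest job).** Let $k$ be the $\prec$-largest job of $U$. There is an optimal sequence of $U$ from position $t$ in which, for some threshold $h$, the set of jobs before $k$ is exactly $\{j\in U\setminus\{k\}: j\le h\}$.

This extends Lawler's 1977 decomposition. The idea is to postpone the due date of $k$ as far as is harmless, and then to exchange.

**Proof.** There are finitely many sequences. Let $C$ be the largest value of $\sigma(x_k)$ over all optimal sequences, attained by the optimal sequence $S$. Put $d'_k=\max\{d_k,C\}$. Write $F$ for the original cost of a sequence, $f'_k$ for the cost function of $k$ with $d_k$ replaced by $d'_k$, and $F'$ for the total cost with $f'_k$ in place of $f_k$.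

**(i) Postponing the due date is harmless.** We show that every $F'$-optimal sequence is $F$-optimal. This is trivial if $d'_k=d_k$. Otherwise $d'_k=C>d_k$. In $S$ job $k$ completes at time exactly $C$, so $F'(S)=F(S)-(C-d_k)$. In any sequence $S'$ the cost of $k$ changes by at most $C-d_k$, so $F(S')\le F'(S')+(C-d_k)$. If $S'$ is $F'$-optimal, then $F(S')\le F'(S)+(C-d_k)=F(S)$, and $S$ is $F$-optimal.

**(ii) Jobs due by $d'_k$ go before $k$.** Among the $F'$-optimal sequences let $S'$ have $x_k$ as large as possible. We claim that every $j\in U\setminus\{k\}$ with $d_j\le d'_k$ precedes $k$ in $S'$. Suppose instead $x_k<x_j$, and interchange $j$ and $k$. Since $p_j\le p_k$, no job between them is delayed. Job $k$ now completes at position $x_j$, and job $j$ completes at position $x_k-p_k+p_j\le x_k$. As $d_j\le d'_k$, the function $f_j-f'_k$ is nondecreasing: as a function of $s=\sigma(x)$ it is $0$ up to $d_j$, then $s-d_j$ up to $d'_k$, then constant. Comparing its values at $x_k$ and $x_j$ gives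
$$f_j(x_j)+f'_k(x_k)\ \ge\ f_j(x_k)+f'_k(x_j).$$
So the new sequence is again $F'$-optimal and has a larger $x_k$, a contradiction.

**(iii) Jobs due after $d'_k$ can go after $k$.** By (i), $S'$ is $F$-optimal, so $\sigma(x_k)\le C\le d'_k$ in $S'$. Move all jobs $j$ that precede $k$ and have $d_j>d'_k$ to directly after $k$. They complete at positions at most the old $x_k$, hence by time $d'_k<d_j$, and cost nothing. No other job is delayed. The result is $F$-optimal, and exactly the jobs $j\ne k$ of $U$ with $d_j\le d'_k$ precede $k$. As the indexing follows the due dates, this set is $\{j\in U\setminus\{k\}:j\le h\}$ for some $h$. $\square$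

**Proposition 2.** Given the values $\sigma(0),\dots,\sigma(\Pi)$, a sequence of $n$ jobs minimizing $\sum f_j(x_j)$ can be found in time polynomial in $n$ and $\Pi$. In particular, $1|r_i,pmtn|\sum T_i$ with a common release date is solvable in pseudo-polynomial time.

**Proof.** Let $F(U,t)$ be the optimal cost of $U$ sequenced from position $t$, with $F(\emptyset,t)=0$. For $U\neq\emptyset$ with $\prec$-largest job $k$, put $U_{\le h}=\{j\in U\setminus\{k\}:j\le h\}$ and $U_{>h}=\{j\in U\setminus\{k\}:j>h\}$. Then
$$F(U,t)=\min_{0\le h\le n}\Bigl\{F(U_{\le h},t)+f_k\bigl(t+p(U_{\le h})+p_k\bigr)+F\bigl(U_{>h},\,t+p(U_{\le h})+p_k\bigr)\Bigr\}.$$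
Every $h$ describes valid sequences, so "$\le$" holds, and by Lemma 1 some $h$ is attained by an optimal sequence. Start from the full set. Removing the $\prec$-largest job $k$ of $\{j:i\le j\le l\}$, or of $\{j:i\le j\le l,\ j\prec k'\}$, leaves exactly the jobs of the interval that are $\prec k$. Cutting at $h$ shortens the interval. So all sets that occur have the form $\{j:i\le j\le l\}$ or $\{j:i\le j\le l,\ j\prec k\}$. There are $O(n^3\Pi)$ states with $O(n)$ choices each. $\square$

Here is a run by hand. Let all jobs be released at $0$, with $(p,d)=(2,2),(3,3),(1,4)$ for jobs $1,2,3$. The longest job is $k=2$. The sets allowed before it are $\emptyset$, $\{1\}$ and $\{1,3\}$. With $\emptyset$ the best order is $2,3,1$ with tardiness $0+0+4=4$, since the other order $2,1,3$ gives $0+3+2=5$. With $\{1\}$ the order $1,2,3$ gives $0+2+2=4$. With $\{1,3\}$ the order $1,3,2$ gives $0+0+3=3$, while $3,1,2$ gives $0+1+3=4$. The optimum is $3$.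

So equal release dates are easy in the pseudo-polynomial sense. What changes when the release dates differ?

## 2. Unit slots, and tight jobs as walls

Before breaking Lemma 1 we push the easy case one step further, by allowing release dates for jobs of one very special kind. This needs two normalization lemmas, which also carry the hardness proof.

A **slot** is an interval $[t,t+1]$ with $t\in\mathbb Z_{\ge0}$. A **slot schedule** is a feasible schedule in which every slot is either idle or entirely devoted to one job. Fractional preemption is allowed in the problem, and the first lemma says that it never helps.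

**Lemma 3 (integrality).** For every feasible schedule with completion times $C_j$ there is a slot schedule with completion times $C'_j\le C_j$.

**Proof.** At every time run, among the released unfinished jobs, the one with the smallest $C_j$, ties broken by index. Decisions change only at releases and completions. These are integers: by induction a decision is made at an integer time, with integral remaining processing times, and holds until the next release or until the running job completes. So this is a slot schedule, and it remains to compare completion times.

Suppose some job $j$ is unfinished at time $D:=C_j$ in the new schedule. Call a job $h$ *early* if $C_h\le D$. During $[r_j,D]$ job $j$ is released and unfinished, so the machine always runs an early job there. Let $t$ be the smallest number such that the machine runs early jobs throughout $[t,D]$. Then $t\le r_j$. Every early job $h$ that is processed in $[t,D]$ has $r_h\ge t$. For $t=0$ this is clear. For $t>0$, a job with $r_h<t$ would be available and unfinished just before $t$, so a job with value at most $C_h\le D$ would be run just before $t$, against the choice of $t$.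

So the interval $[t,D]$ is completely filled with jobs from $H=\{h:r_h\ge t,\ C_h\le D\}$. The job $j\in H$ is still unfinished, so the total length of $H$ is greater than $D-t$. But the original schedule processes all jobs of $H$ entirely within $[t,D]$, a contradiction. $\square$

For example, let two unit jobs be released at $0$, with job 1 on $[0,\tfrac12]$ and $[\tfrac32,2]$ and job 2 on $[\tfrac12,\tfrac32]$. Then $C_1=2$ and $C_2=\tfrac32$. The rule runs job 2 on $[0,1]$ and job 1 on $[1,2]$.

The new schedule depends only on the order of the values $C_j$. There are finitely many orders, so an optimal schedule exists, and the optimum is an integer. From now on all schedules are slot schedules, and "slot $t$" means $[t,t+1]$.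

A job $u$ is **tight** if $p_u=1$ and $d_u=r_u+1$. It is on time only in slot $r_u$.

**Lemma 4 (tight jobs).** Let $Q$ be a set of tight jobs with pairwise distinct release dates. Every schedule can be transformed, without increasing $\sum T_i$, into a slot schedule in which every $u\in Q$ occupies exactly the slot $[r_u,r_u+1]$.

**Proof.** By Lemma 3 start from a slot schedule. Treat the jobs of $Q$ in increasing order of release date. Let $u\in Q$, $r_u=t$, occupy slot $t'>t$. If slot $t$ is idle, move $u$ there.

Otherwise slot $t$ contains a job $v\ne u$. This $v$ is not in $Q$: jobs of $Q$ released before $t$ already sit in their own slots, jobs of $Q$ released after $t$ cannot be in slot $t$, and no other job of $Q$ is released at $t$. Swap the contents of slots $t$ and $t'$. This is feasible, since $u$ moves to its release date and the unit of $v$ moves to a later time. Now $T_u$ drops from $t'-t$ to $0$. If originally $C_v>t'+1$, then $C_v$ does not change. Otherwise $t+1\le C_v\le t'$, because slot $t'$ belonged to $u$. The new completion time of $v$ is $t'+1$, and $T_v$ increases by at most $t'-t$. The total does not increase, and the slots fixed earlier are untouched. $\square$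

For example, let $v$ have $r=0$, $p=5$, $d=5$, and let $u$ be tight with $r_u=3$. The schedule "$v$ on $[0,5]$, $u$ on $[5,6]$" costs $0+2$. Swapping slots $3$ and $5$ puts $u$ on $[3,4]$, and $v$ completes at $6$. The cost is $1+0$.

So tight jobs with distinct release dates act exactly as slots in which the machine is unavailable. A run of consecutive tight jobs is a wall. Walls alone do not make the problem hard:

**Theorem 5.** If all non-tight jobs have the same release date $\rho$ and the tight jobs have pairwise distinct release dates, then the problem is solvable in time polynomial in the number $n$ of jobs and in $\Pi=\sum p_j$ (sum over the non-tight jobs).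

**Proof.** By Lemma 4 the tight jobs occupy their own slots, at no cost. Let $\sigma(0)=\rho$, and for $x\ge1$ let $\sigma(x)$ be the end of the $x$-th free slot after $\rho$, that is, of the $x$-th slot $t\ge\rho$ not owned by a tight job. Then $\sigma$ is strictly increasing, and $\sigma(x)$ for $x\le\Pi$ is computed by walking through at most $\Pi+n$ slots. Measure processing in free slots. All non-tight jobs are available from the start, so reordering them contiguously, in the order of their completion, delays no job: the $s$-th to complete needs at least as many free slots as the first $s$ jobs have units of work. Conversely, every sequence of the non-tight jobs in the free slots is feasible. So we must minimize $\sum f_j(x_j)$ for this $\sigma$, and Proposition 2, applied to the non-tight jobs, does this. $\square$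

## 3. Where the exchange argument stops

Now let the non-tight jobs have different release dates. The natural hope is that some form of Lemma 1 survives: in some optimal schedule, the jobs that complete before the longest job $k$ form an initial segment in due date order. Here is a three-job example in which this is false.

| job | $r$ | $p$ | $d$ |
|---|---|---|---|
| $j$ | $4$ | $4$ | $4$ |
| $z$ | $0$ | $1$ | $5$ |
| $k$ | $0$ | $5$ | $6$ |

The longest job is $k$, and the due date order is $j,z,k$. Consider the six possible orders of completion. The bounds below hold for arbitrary preemptive schedules, fractional ones included. They use only three facts: $C_j\ge 8$; the last completion time is at least $10$, the total work; and a job that completes after certain other jobs completes no earlier than the total length of them and itself.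

* $z,k,j$: here $C_j\ge10$, so the cost is at least $6$. Running $z$ on $[0,1]$, $k$ on $[1,6]$, $j$ on $[6,10]$ costs exactly $6$.
* $k,z,j$: $C_z\ge6$ and $C_j\ge10$, so the cost is at least $1+6=7$.
* $k,j,z$: $C_j\ge9$ and $C_z\ge10$, so the cost is at least $5+5=10$.
* $j,k,z$: $C_j\ge8$ and $C_z\ge10$, so the cost is at least $4+5=9$.
* $j,z,k$ and $z,j,k$: $C_j\ge8$ and $C_k\ge10$, so the cost is at least $4+4=8$.

The optimum is $6$, and in every optimal schedule the set of jobs completed before $k$ is $\{z\}$. This is not an initial segment of $j,z$. The step that fails is (ii) in the proof of Lemma 1. There $j$, with $d_j=4\le 6$, should be interchanged with $k$. It would then be run on $[1,5]$, although it is released only at time $4$.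

The failure of one method proves nothing about the problem. But it shows what an adversary may use: release dates of long jobs limit which jobs can be finished early, in a way that due dates and lengths do not reveal. Theorem 5 tells the same adversary that walls without such release dates will not suffice unless $P=NP$.

A decision problem is **strongly NP-complete** if it is in NP and remains NP-hard when the numbers in the input are written in unary. If $P\ne NP$, it then has no pseudo-polynomial algorithm.

**Theorem 6.** Deciding, for an instance of $1|r_i,pmtn|\sum T_i$ and an integer $Y$, whether some feasible schedule has $\sum T_i\le Y$ is strongly NP-complete.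

So $1|r_i,pmtn|\sum T_i$ is strongly NP-hard, and there is no pseudo-polynomial-time algorithm for it unless $P=NP$. By Theorem 5, unless $P=NP$, the hardness needs differing release dates of the non-tight jobs. The construction also gives the following.

**Corollary 7.** Hardness as in Theorem 6 holds already when every job is either tight, with pairwise distinct release dates among the tight jobs, or has $d_i\ge T_0\ge r_i$ for one common time $T_0$. Unless $P=NP$ there is no FPTAS, nor any $(1+\varepsilon)$-approximation running in time polynomial in $1/\varepsilon$ and the unary input length.

Membership in NP follows from Lemma 3: a priority order of the jobs is a certificate. If some schedule costs at most $Y$, then always running the available job that comes first in the order of the $C_j$ also costs at most $Y$. For any given order this rule is simulated in polynomial time, since decisions change only at the at most $2n$ releases and completions.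

The source of the reduction is 3-PARTITION, which is strongly NP-complete (Garey & Johnson): given positive integers $a_1,\dots,a_{3m}$ and $B$ with $\sum a_i=mB$ and $B/4<a_i<B/2$, can the indices be partitioned into $m$ triples, each of sum $B$? For instance, $m=2$, $B=9$ and all $a_i=3$ is a yes-instance. We may assume $m\ge2$, since $m=1$ is always a yes-instance.

## 4. Walls that reward and walls that count

Let $n=3m$. For each of the $n$ *items* $i$ and each of $m$ *classes* $k$ there will be a long job $J_{ik}$ of length $P_k+a_i$, where $P_1<P_2<\dots<P_m$. Let $X_0$ be the set of these jobs that are completed by a certain time $T_0$. We want $X_0$ to consist of one job per item, three jobs per class, and total $a$-sum $B$ in each class. Then $X_0$ is a solution of 3-PARTITION. Three devices will enforce this.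

*A wall with due dates inside it gives rewards.* Place a wall $[T_0,T_0+L_0]$, and give a long job $j$ the due date $T_0+L_0-w_j$. If $j$ is not finished by $T_0$, it is not processed in the wall and collects exactly $w_j$ units of tardiness there. If it is finished by $T_0$, it collects none. So finishing $j$ by $T_0$ earns a reward $w_j$ of our choice, although the problem has no weights.

*A wall after all due dates counts jobs.* A later wall of length $L$ costs $L$ for every job that is unfinished when it starts. If $L$ is huge, the number of jobs completed before it is forced to be as large as possible.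

*Release dates choose items.* If item $i$ is released late enough, then only $n-i+1$ jobs of items $i,\dots,n$ fit in before $T_0$. A reward proportional to $i$ then forces exactly one job of each item.

Why are the counting walls needed? Suppose $X_0$ has one job per item, and let $n_k$ be the number of its jobs in class $k$. Take $m=3$ and $P_k=P+kq$. The total length of $X_0$ is
$$9P+q\,(n_1+2n_2+3n_3)+3B.$$
This is the same for $(n_1,n_2,n_3)=(3,3,3)$, $(2,5,2)$ and $(4,1,4)$, since $3+6+9=2+10+6=4+2+12=18$. One length constraint therefore cannot see the class counts, let alone the sums within a class.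

The counting walls supply one constraint for each $k$. Suppose that by the end of a certain gap $k$ after $T_0$ exactly $nk+3(m-k)$ jobs must be completed, and that the time available, $T_k$, is just enough for *all* jobs of the classes $\le k$ together with three jobs of each higher class, of $a$-sum $B$ per class. Short jobs are the cheapest way to complete many jobs. So the best one can do is to complete all jobs of the classes $\le k$ on top of the higher-class jobs that were completed in $X_0$, and the higher-class part of $X_0$ must not be too long. This bounds from above a quantity
$$\sum_{j\in X_0,\ \text{class}>k}(p_j-\theta_k)\le u_k\qquad(1\le k\le m-1).$$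
If we let the reward of $j$ contain $\sum_{k<\text{class of }j}(p_j-\theta_k)$, then a high enough reward bounds from below the *sum* of the left sides by $\sum_k u_k$. Upper bounds on all terms and a lower bound on their sum force equality in every one of them. These are $m-1$ exact equations, and they determine the counts and sums class by class.

## 5. The instance

The purpose of this section is to fix all numbers. Given a 3-PARTITION instance with $m\ge2$, put $n=3m$ and
$$q=(m+2)B,\quad P=nm(mq+B)+1,\quad P_k=P+kq,\quad \theta_k=P_k+B .$$

**Main jobs.** For $1\le i\le n$ (item) and $1\le k\le m$ (class), the job $J_{ik}$ has length $p_{ik}=P_k+a_i$. The number $\theta_k$ separates the classes $\le k$ from the higher ones. For $j=J_{ik'}$, with $p_j=p_{ik'}$,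
$$p_j-\theta_k\le0\ \text{ if }k'\le k,\qquad p_j-\theta_k>0\ \text{ if }k'>k. \tag{1}$$
In the first case $p_j-\theta_k\le a_i-B<0$; in the second $p_j-\theta_k\ge q+a_i-B>0$.

**Times.** Define
$$T_0=\sum_{k=1}^m(3P_k+B),\qquad c_k=\sum_{i=1}^n p_{ik}-(3P_k+B),\qquad T_k=T_0+\sum_{g\le k}c_g .$$
Here $c_k=(n-3)P_k+(m-1)B>0$, and
$$T_k=\sum_{k'\le k}\sum_i p_{ik'}+\sum_{k'>k}(3P_{k'}+B). \tag{2}$$

**Release dates.** All jobs of item $i$ are released at
$$r_{ik}=r_i:=\max\Bigl\{0,\ T_0-\sum_{i'\ge i}(P_m+a_{i'})\Bigr\}.$$
The $r_i$ are nondecreasing in $i$, and $r_i\le T_0$. The interval $[r_i,T_0]$ is exactly long enough for one job of the longest class for each of the items $i,\dots,n$, unless $r_i=0$.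

**Counts, rewards, wall lengths.** Let
$$N_k=kn+3(m-k)=n+k(n-3),\quad \Gamma=nm\sum_{k=1}^m c_k,\quad c=\Gamma+1,$$
$$g_{ik}=\sum_{k'=1}^{k-1}(p_{ik}-\theta_{k'})\ge0,\quad g_{\max}=\max g_{ik},\quad \beta=c\,(n\,g_{\max}+1),$$
$$w_{ik}=\beta i+c\,g_{ik},\quad L_0=\max w_{ik},\quad L=nL_0+\Gamma+1 .$$
For $j=J_{ik}$ we also write $g_j=g_{ik}$ and $w_j=w_{ik}$.

**Time line.** First comes $[0,T_0]$. Then comes block $0=[T_0,T_0+L_0]$. After it follow, without interruption, gap $1$ (length $c_1$), block $1$ (length $L$), gap $2$ (length $c_2$), block $2$ (length $L$), and so on up to gap $m-1$, block $m-1$ (length $L$), gap $m$ (length $c_m$), and free time afterwards. For each slot $[t,t+1]$ of each block there is one tight job ($r=t$, $p=1$, $d=t+1$). Outside the blocks there are exactly $T_k$ time units up to the end of gap $k$, and $T_0$ up to time $T_0$.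

**Due dates.** $d_{ik}=T_0+L_0-w_{ik}$. As $0\le w_{ik}\le L_0$, we have $d_{ik}\in[T_0,T_0+L_0]$, so $d_{ik}\ge T_0\ge r_{ik}$.

**Threshold.** For $1\le k\le m-1$ let $u_k=\sum_{k'>k}(3P_{k'}+B-3\theta_k)$. Each summand is $3(k'-k)q-2B>0$, so $u_k>0$. Let
$$g^*=\sum_{k=1}^{m-1}u_k,\qquad W^*=\beta\,\frac{n(n+1)}2+c\,g^*,$$
$$Y=\sum_{i,k}w_{ik}-W^*+\sum_{k=1}^{m-1}L\,(nm-N_k)+\Gamma .$$

**Size.** We have $q=O(mB)$; $P,P_k=O(m^4B)$; $T_0,c_k=O(m^5B)$; $\Gamma,c=O(m^8B)$; $g_{\max}=O(m^3B)$; $\beta=O(m^{12}B^2)$; $L_0=O(m^{13}B^2)$; $L=O(m^{14}B^2)$. So all numbers, including $Y$ and the number $nm+L_0+(m-1)L$ of jobs, are bounded by a polynomial in $m$ and $B$, and the instance is written down in time polynomial in $m$ and $B$. Since 3-PARTITION is NP-complete with its numbers in unary, Theorem 6 follows once we show: *the 3-PARTITION instance is a yes-instance if and only if some schedule has $\sum T_i\le Y$.*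

**A small instance.** Take $m=2$, $B=9$, all $a_i=3$, so $n=6$. Then $q=36$, $P=12\cdot81+1=973$, $P_1=1009$, $P_2=1045$, $\theta_1=1018$. Class 1 jobs have length $1012$, class 2 jobs $1048$. Further, $T_0=3036+3144=6180$, $c_1=6072-3036=3036$, $c_2=6288-3144=3144$, $T_1=9216$, $N_1=9$. The release dates are $0,940,1988,3036,4084,5132$. Item $6$ has the window $[5132,6180]$ of length $1048$ before $T_0$, room for one job but not for two. Here $g_{i1}=0$, $g_{i2}=30$ and $u_1=g^*=3144-3054=90$. By the end of gap $1$ nine jobs must be completed in $9216$ time units. Three of class 2 and six of class 1 take $3144+6072=9216$, an exact fit. Four of class 2 and five of class 1 take $4192+5060=9252$, which is too long.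

**The counts $(2,5,2)$ and $(4,1,4)$ again.** Let $m=3$, so $q=5B$, and suppose $X_0$ has one job per item. Let $s_k$ be the sum of the $a_i$ over the class-$k$ jobs in $X_0$. For $(4,1,4)$ the bound for $k=2$ would read $4(q-B)+s_3\le u_2=3(q-B)+B$, that is, $4B+s_3\le B$, which is false. For $(2,5,2)$ the total $\sum_{X_0}g_j-g^*$ is
$$\bigl[5(q-B)+2(2q-B)+s_2+s_3-3(q-B)-3(2q-B)-2B\bigr]+\bigl[2(q-B)+s_3-3(q-B)-B\bigr],$$
which equals $s_2+2s_3-3B-q=s_2+2s_3-8B$. Since $s_2<\tfrac52B$ and $s_3<B$, this is negative, so the reward is too small. One tuple breaks a counting constraint, the other misses the reward.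

## 6. The cost formula

The purpose of this section is to express the cost of a normalized schedule through the sets of completed jobs.

All tight jobs have pairwise distinct release dates. By Lemma 4 we consider schedules in which they exactly occupy the blocks. They have zero tardiness, and no main job is processed in a block. Let $X_0$ be the set of main jobs completed by $T_0$. For $1\le k\le m-1$ let $X_k$ be the set of main jobs completed by the end of gap $k$. Then $X_0\subseteq X_1\subseteq\cdots\subseteq X_{m-1}$.

For each main job, $T_j=\int_{d_j}^\infty\mathbf 1[\,j\text{ unfinished at }t\,]\,dt$. We say that tardiness *accrues* at the times where the integrand is $1$. As $d_j\ge T_0$, nothing accrues before $T_0$. In block $0$, a job $j\notin X_0$ is unfinished throughout and accrues exactly $T_0+L_0-d_j=w_j$, while $j\in X_0$ accrues nothing. After block $0$ all main jobs are past their due dates, so in block $k\ge1$ exactly $L$ accrues for each $j\notin X_k$. Let $G\ge0$ be what accrues in the gaps and after the last block. Then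
$$\sum T_i=\sum_j w_j-\sum_{j\in X_0}w_j+\sum_{k=1}^{m-1}L\,(nm-|X_k|)+G, \tag{3}$$
where $\sum_jw_j$ runs over all main jobs.

## 7. From a partition to a schedule of cost at most $Y$

Let the triples of a solution be numbered $1,\dots,m$, and let $k(i)$ be the number of the triple containing $i$. Put $X=\{J_{i,k(i)}:1\le i\le n\}$. Its total length is $\sum_k(3P_k+B)=T_0$.

**Before $T_0$: the set $X$ fits.** Process $X$ from time $0$ on in the order of increasing $i$, each job starting as early as possible. Since the $r_i$ are nondecreasing, the last job finishes at
$$\max_i\Bigl(r_i+\sum_{i'\ge i}p_{i',k(i')}\Bigr).$$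
If $r_i=0$, the $i$-th term is at most the total length $T_0$. Otherwise $r_i=T_0-\sum_{i'\ge i}(P_m+a_{i'})$, and $p_{i',k(i')}\le P_m+a_{i'}$, so the term is again at most $T_0$. Thus $X$ is completed by $T_0$. Since its length is $T_0$, there is no idle time, and $X_0=X$.

**After $T_0$: each gap finishes a class.** In gap $k$ process the remaining jobs of class $k$. All of them have been released, since $r_i\le T_0$. Their total length is $\sum_ip_{ik}-(3P_k+B)=c_k$, so they exactly fill the gap. Each gap adds $n-3$ jobs, so $|X_k|=n+k(n-3)=N_k$, and everything is finished at the end of gap $m$. At most $nm$ main jobs are unfinished at any time, so $G\le nm\sum_kc_k=\Gamma$.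

**The reward of $X$ is $W^*$.** Exchanging the order of summation,
$$\sum_{j\in X}g_j=\sum_{k=1}^{m-1}\ \sum_{j\in X,\ \text{class}>k}(p_j-\theta_k)=\sum_{k=1}^{m-1}\sum_{k'>k}(3P_{k'}+B-3\theta_k)=\sum_{k=1}^{m-1}u_k=g^* .$$
As $X$ has one job per item, $\sum_{j\in X}w_j=\beta\frac{n(n+1)}2+c\,g^*=W^*$. Now (3) gives $\sum T_i\le Y$.

## 8. From a schedule of cost at most $Y$ to a partition

Take a schedule of cost at most $Y$, normalized by Lemma 4. Inserting (3) and the definition of $Y$ into $\sum T_i\le Y$, and using $G\ge0$, we get
$$\sum_{k=1}^{m-1}L\,(N_k-|X_k|)+\Bigl(W^*-\sum_{j\in X_0}w_j\Bigr)\le\Gamma. \tag{4}$$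

**Step (a): an upper bound on the counts.** We show $|X_k|\le N_k$ for $0\le k\le m-1$. The jobs of $X_k$ are processed outside the blocks and before the end of gap $k$ (before $T_0$ if $k=0$), so $\sum_{X_k}p_j\le T_k$. Formula (2) contains $N_k$ terms $P_{k'}\le P+mq$, and its remaining part is $kmB+(m-k)B\le N_kB$. Hence
$$T_k\le N_k(P+mq+B)\le N_kP+nm(mq+B)<(N_k+1)P .$$
Every $p_j>P$, so $|X_k|<N_k+1$. In particular $|X_0|\le N_0=n$.

**Step (b): the counting walls force equality.** We show $|X_k|=N_k$ for $1\le k\le m-1$. We have $\sum_{X_0}w_j\le nL_0$ and $W^*\ge0$. If some $|X_k|<N_k$, then by (a) the left side of (4) is at least $L-nL_0=\Gamma+1>\Gamma$, a contradiction. So (4) becomes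
$$\sum_{j\in X_0}w_j\ge W^*-\Gamma. \tag{5}$$

**Step (c): the release dates force one job per item.** Let $\nu_i$ be the number of jobs in $X_0$ of items $\ge i$. They are processed within $[r_i,T_0]$, and
$$T_0-r_i\le\sum_{i'\ge i}(P_m+a_{i'})\le(n-i+1)P+nmq+mB<(n-i+2)P ,$$
because $nmq+mB\le nm(mq+B)<P$. Each of them is longer than $P$, so $\nu_i\le n-i+1$. A job of item $i$ is counted in $\nu_1,\dots,\nu_i$, so
$$\sum_{J_{ik}\in X_0}i=\sum_{i=1}^n\nu_i\le\frac{n(n+1)}2 .$$
Suppose this were strict. Then the $\beta$-part of $\sum_{X_0}w_j$ is at most $\beta\frac{n(n+1)}2-\beta$. Using $|X_0|\le n$ and $g^*\ge0$,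
$$W^*-\sum_{j\in X_0}w_j\ \ge\ \beta+c\,g^*-c\,n\,g_{\max}\ \ge\ \beta-c\,n\,g_{\max}=c>\Gamma ,$$
which contradicts (5). So $\nu_i=n-i+1$ for all $i$. With $\nu_{n+1}=0$, the differences $\nu_i-\nu_{i+1}=1$ say that $X_0$ has exactly one job of each item. Without the release dates the bound on $\nu_i$ would have no source; this is where they are used.

**Step (d): the reward bounds the sum from below.** We show $\sum_{X_0}g_j\ge g^*$. By (c) the $\beta$-parts in (5) cancel, and (5) becomes $c\sum_{X_0}g_j\ge c\,g^*-\Gamma>c\,(g^*-1)$. All quantities are integers, so $\sum_{X_0}g_j\ge g^*$.

**Step (e): the counts bound each term from above.** Let $1\le k\le m-1$. From $\sum_{X_k}p_j\le T_k$ and $|X_k|=N_k$,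
$$\sum_{j\in X_k}(p_j-\theta_k)\le T_k-\theta_kN_k .$$
Now bound the left side from below. By (1), the jobs of the classes $\le k$ contribute nonpositive terms, so including all of them, whether or not they are in $X_k$, only decreases the sum. The jobs of the classes $>k$ contribute positive terms, and $X_0\subseteq X_k$. So
$$\sum_{j\in X_k}(p_j-\theta_k)\ \ge\sum_{\text{all }j\text{ of class}\le k}(p_j-\theta_k)+\sum_{j\in X_0,\ \text{class}>k}(p_j-\theta_k).$$
There are $nk$ jobs of the classes $\le k$. Subtract their lengths from $T_k$ by (2), and use $N_k-nk=3(m-k)$:
$$\sum_{j\in X_0,\ \text{class}>k}(p_j-\theta_k)\ \le\ \sum_{k'>k}(3P_{k'}+B)-3(m-k)\theta_k=u_k. \tag{6}$$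
Only completed jobs entered the argument, so (6) holds however the machine was used otherwise, in particular with arbitrary partial processing of other jobs. Summing (6) over $k=1,\dots,m-1$ and exchanging the order of summation as in Section 7 gives $\sum_{X_0}g_j\le g^*$. With (d), equality holds, so (6) is an equality for every $k$.

**Step (f): reading off the partition.** Let $n_k$ be the number of jobs of class $k$ in $X_0$, and $s_k$ the sum of their $a_i$. By (c), $0\le s_k\le mB$, $\sum_kn_k=3m$ and $\sum_ks_k=mB$. Equality in (6) reads
$$\sum_{k'>k}\bigl(n_{k'}(P_{k'}-\theta_k)+s_{k'}\bigr)=\sum_{k'>k}\bigl(3(P_{k'}-\theta_k)+B\bigr)\qquad(1\le k\le m-1).$$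
We show $n_{k'}=3$ and $s_{k'}=B$ for $k'=m,m-1,\dots,2$ by downward induction. Suppose this holds for all $k'>k+1$, where $1\le k\le m-1$; for $k=m-1$ this is an empty assumption. Then all terms with $k'>k+1$ in the equation for $k$ cancel, and it reduces to
$$(n_{k+1}-3)(P_{k+1}-\theta_k)=B-s_{k+1}.$$
Here $P_{k+1}-\theta_k=q-B=(m+1)B$, while $0\le s_{k+1}\le mB$ gives $|B-s_{k+1}|\le\max\{B,(m-1)B\}<(m+1)B$. So the integer $n_{k+1}-3$ is $0$, and then $s_{k+1}=B$. This completes the induction. From the totals, $n_1=3m-3(m-1)=3$ and $s_1=mB-(m-1)B=B$.

Assign each item $i$ to the class of its unique job in $X_0$. This partitions the items into $m$ triples of sum $B$, so the 3-PARTITION instance is a yes-instance. This completes the proof of Theorem 6. $\blacksquare$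

## 9. The restricted form and approximation

**Proof of Corollary 7.** The restricted form is visible from the construction: the tight jobs, one for each slot of the blocks, have pairwise distinct release dates, and every main job satisfies $r_{ik}\le T_0\le d_{ik}$.

For the second part, recall that an FPTAS is an algorithm that, for every $\varepsilon>0$, returns a schedule of cost at most $(1+\varepsilon)\,OPT$ in time polynomial in $1/\varepsilon$ and the (binary) input length. So its running time is also polynomial in $1/\varepsilon$ and the unary input length, and it suffices to exclude approximations of the latter kind.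

First, $Y\ge0$ on the instances above. Exchanging sums as before,
$$\sum_{i,k}g_{ik}=\sum_{k=1}^{m-1}\sum_{k'>k}\bigl(n(P_{k'}-\theta_k)+mB\bigr)\ \ge\ \sum_{k=1}^{m-1}\sum_{k'>k}\bigl(3(P_{k'}-\theta_k)+B\bigr)=g^* ,$$
since $P_{k'}-\theta_k\ge q-B>0$. Also $\sum_{i,k}\beta i=\beta m\frac{n(n+1)}2\ge\beta\frac{n(n+1)}2$. So $\sum w_{ik}\ge W^*$, and the other terms of $Y$ are nonnegative, since $N_k\le nm$.

Now suppose there were an approximation running in time polynomial in $1/\varepsilon$ and the unary input length. Run it on these instances with $\varepsilon=1/(Y+2)$. This takes time polynomial in $m$ and $B$, because $Y$ and the unary input length are polynomially bounded in $m$ and $B$. By Lemma 3 the optimum is an integer. If $OPT\le Y$, the returned value is at most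
$$Y+\frac{Y}{Y+2}<Y+1 .$$
Otherwise it is at least $OPT\ge Y+1$. Comparing the returned value with $Y+1$ therefore decides whether $OPT\le Y$, which by Sections 7 and 8 decides 3-PARTITION with unary-encoded numbers in polynomial time. This implies $P=NP$. $\square$
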